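# Convex Combinations of Two Continuous Triangular Norms

## A proper mixture of two continuous t-norms is never a t-norm

**Theorem.** Let $T_1,T_2$ be continuous t-norms, let $\alpha\in(0,1)$ and $\beta=1-\alpha$. If $F=\alpha T_1+\beta T_2$ is a t-norm, then $T_1=T_2$.

Equivalently: if $T_1\neq T_2$ are continuous t-norms and $\alpha\in(0,1)$, then $\alpha T_1+(1-\alpha)T_2$ is never a t-norm. In particular the arithmetic mean of two distinct continuous t-norms is never a t-norm. No smoothness and no other hypothesis is assumed.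

The theorem answers the following problem from "Properties of Fuzzy Logical Operations" (https://invenio.nusl.cz/record/40440/files/0328868.pdf), under the convention that the t-norms are continuous and distinct and $\alpha\in(0,1)$: *is the arithmetic mean, or for that matter any convex combination, of two distinct t-norms ever a t-norm?*

**Definition (t-norm).** A *triangular norm*, or *t-norm*, is an operation $T:[0,1]^2\to[0,1]$ that is commutative, associative, nondecreasing in each argument, and satisfies $T(x,1)=x$ for all $x$.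

It follows that $T(x,y)\le T(x,1)=x$, so $T\le\min$, and $T(x,0)=0$. The three standard examples are $\min(x,y)$, the product $xy$, and the Łukasiewicz t-norm $\max(x+y-1,0)$.

A mixture $\alpha T_1+\beta T_2$ is automatically commutative, nondecreasing, and has $1$ as neutral element. So everything turns on associativity, a nonlinear identity that has no reason to survive averaging. The theorem says that for continuous t-norms it never does. Two corollaries will follow quickly at the end.

**Corollary 1.** A continuous t-norm $F$ is never a non-trivial convex combination of two distinct (arbitrary, possibly discontinuous) t-norms.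

**Corollary 2.** If $T_1\neq T_2$ are continuous t-norms and $\lambda\in\mathbb R\setminus\{0,1\}$, then $\lambda T_1+(1-\lambda)T_2$ is not a t-norm.

Continuity matters. For $\theta\in[0,1]$ put
$$G_\theta(x,y)=2\theta xy\ \text{ if }x,y\le\tfrac12,\qquad G_\theta(x,y)=\min(x,y)\ \text{ otherwise.}$$
Here $G_1$ is the ordinal sum of the product t-norm on the carrier $[0,\frac12]$ (a rescaled product on $[0,\frac12]^2$, and $\min$ elsewhere), and $G_0$ is $0$ on $[0,\frac12]^2$. Clearly $\theta G_1+(1-\theta)G_0=G_\theta$. Each $G_\theta$ is a t-norm. The neutral element and commutativity are clear. Monotonicity holds because $2\theta xy\le\min(x,y)$ on $[0,\frac12]^2$. For associativity: three arguments $\le\frac12$ give $4\theta^2xyz$ with either bracketing; an argument $>\frac12$ acts as the identity on arguments $\le\frac12$, and two arguments $>\frac12$ combine to their minimum, which is again $>\frac12$; so in the mixed cases both bracketings agree. Thus every convex combination of $G_1$ and $G_0$ is a (left-continuous)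 t-norm. But $G_\theta$ jumps when an argument crosses $\frac12$ unless $\theta=1$.

## Generators and idempotents

An *idempotent* of $T$ is an $x$ with $T(x,x)=x$. For $\min$ every point is idempotent; for the product and Łukasiewicz t-norms only $0$ and $1$ are. We call a continuous t-norm *Archimedean* if it has no idempotent in $(0,1)$.

**Fact 1 (generators; Ling 1965).** A continuous Archimedean t-norm $T$ has an additive generator: a continuous strictly decreasing $f:[0,1]\to[0,\infty]$ with $f(1)=0$ and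
$$T(x,y)=f^{-1}\big(\min(f(x)+f(y),f(0))\big).$$
Positive multiples of $f$ generate the same $T$. Conversely, every such $f$ generates a continuous t-norm.

For the product take $f(x)=-\ln x$, with $f(0)=\infty$; for the Łukasiewicz t-norm take $f(x)=1-x$, with $f(0)=1$. When $f(0)=\infty$ we call $T$ *strict*.

**Fact 2 (idempotents act like $\min$).** If $T$ is a continuous t-norm, $T(e,e)=e$ and $x\le e\le y$, then $T(x,y)=x$.

*Proof.* The continuous map $z\mapsto T(e,z)$ runs from $0$ to $e$, so $x=T(e,z)$ for some $z$. Then $T(x,e)=T(z,T(e,e))=T(z,e)=x$, and $x=T(x,e)\le T(x,y)\le x$. $\square$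

## Two mixtures computed by hand

*Product and minimum.* Let $F(x,y)=\alpha xy+\beta\min(x,y)$. Fix $u\in(0,1)$ and $0<z\le F(u,u)=\alpha u^2+\beta u$; then also $z\le u$. Since $F(x,z)=z(\alpha x+\beta)$ whenever $z\le x$, we get
$$F(F(u,u),z)=z(\alpha^2u^2+\alpha\beta u+\beta).$$
As $F(u,z)\le z\le u$, we also get
$$F(u,F(u,z))=z(\alpha u+\beta)^2 .$$
The difference is $z(\beta-\beta^2-\alpha\beta u)=z\,\alpha\beta(1-u)>0$. Associativity fails for every $\alpha\in(0,1)$.

*Product and Łukasiewicz.* Let $F(x,y)=\alpha xy+\beta\max(x+y-1,0)$, and test the triple $(\frac12,\frac12,\frac34)$. We have $F(\frac12,\frac12)=\frac\alpha4$. As $\frac\alpha4+\frac34<1$, we get $F(F(\frac12,\frac12),\frac34)=\frac{3\alpha^2}{16}$. On the other side $F(\frac12,\frac34)=\frac{3\alpha}8+\frac\beta4=\frac14+\frac\alpha8<\frac12$, so $F(\frac12,F(\frac12,\frac34))=\alpha\left(\frac18+\frac\alpha{16}\right)$. Equality would force $3\alpha=2+\alpha$, that is, $\alpha=1$.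

Each failure came from a cleverly chosen triple. For unspecified $T_1,T_2$ no triple can be chosen in advance; we need structure, and Fact 1 provides it. Note also that the mixture in the first example has no idempotents in $(0,1)$ although $\min$ has many. So $F$ can be a candidate for an Archimedean t-norm while a summand is not Archimedean, and that case will need its own argument (Part B).

## Restriction to one Archimedean block and the functional equation

Suppose $F=\alpha T_1+\beta T_2$ is a t-norm and $T_1\ne T_2$. The purpose of this section is to reduce to an Archimedean $F$ and to turn the hypothesis into one functional equation.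

$F$ is continuous. Since $T_i(x,x)\le x$, the equality $F(x,x)=x$ holds if and only if $T_1(x,x)=T_2(x,x)=x$. So the idempotents of $F$ are exactly the common idempotents of $T_1$ and $T_2$; they form a closed set $I\ni0,1$. If some $e\in I$ lies between $x$ and $y$ (inclusive), Fact 2 gives $T_1=T_2=F=\min$ at $(x,y)$. So if $T_1(x,y)\neq T_2(x,y)$, then $x,y$ lie in one component $(p,q)$ of $[0,1]\setminus I$, where $p,q\in I$. On $[p,q]^2$ each of $T_1,T_2,F$ takes values in $[p,q]$ (they are $\ge p$ by monotonicity and idempotency of $p$, and $\le\min$), and by Fact 2 has neutral element $q$ and annihilator $p$. Rescaling $[p,q]$ affinely to $[0,1]$ gives t-norms, preserves $F=\alpha T_1+\beta T_2$, and leaves $F$ without idempotents in $(0,1)$. Hence we may assume: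

> $F$ is Archimedean, with generator $g$, and $T_1\neq T_2$; we must derive a contradiction.

Put $\ell=g(0)\in(0,\infty]$, $k=g^{-1}:[0,\ell]\to[0,1]$ and $\kappa=1-k$, an increasing homeomorphism $[0,\ell]\to[0,1]$. For $s,t\in[0,\ell]$ put
$$A(s,t)=g\big(T_1(k(s),k(t))\big),\qquad B(s,t)=g\big(T_2(k(s),k(t))\big).$$
These are continuous, symmetric and nondecreasing, with $A(s,0)=s$, $A(s,\ell)=\ell$, and the same for $B$. Since $F(k(s),k(t))=k(\min(s+t,\ell))$, the identity $1-F=\alpha(1-T_1)+\beta(1-T_2)$ becomes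
$$\kappa(\min(s+t,\ell))=\alpha\,\kappa(A(s,t))+\beta\,\kappa(B(s,t)).\tag{1}$$
In the coordinate $s$ the t-norm $F$ is plain (truncated) addition, $A$ and $B$ are competing "additions", and $\kappa$ measures how they are averaged. For instance, if $F$ is the product with $g=-\ln x$, then $\ell=\infty$ and $\kappa(s)=1-e^{-s}$.

There are two parts. **Part A**: $T_1$ and $T_2$ are both Archimedean. **Part B**: at least one of them has an idempotent in $(0,1)$.

## The smooth strict case, and where smoothness is used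

The sensible first attempt at Part A is to differentiate (1). Suppose $F,T_1,T_2$ are all strict, with generators $g,f,h$, and put $\varphi=f\circ k$, $\psi=h\circ k$, so that $\varphi(A)=\varphi(s)+\varphi(t)$ and $\psi(B)=\psi(s)+\psi(t)$. Suppose moreover that $\kappa,\varphi,\psi$ are $C^1$ on $[0,\infty)$ with positive derivatives $\kappa'$, $a=\varphi'$, $b=\psi'$, and rescale $f,h$ so that $a(0)=b(0)=1$. Then
$$\partial_t\kappa(A)=\frac{Q_1}{a(s)},\quad \partial_s\kappa(A)=\frac{Q_1}{a(t)},\qquad Q_1(s,t)=\frac{\kappa'(A)\,a(s)a(t)}{\varphi'(A)},$$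
and similarly for $B$ with $b$ and $Q_2=\kappa'(B)b(s)b(t)/\psi'(B)$. The functions $Q_i$ are symmetric. Differentiating (1) in $t$ and in $s$ gives
$$\kappa'(s+t)=\alpha\frac{Q_1}{a(s)}+\beta\frac{Q_2}{b(s)}=\alpha\frac{Q_1}{a(t)}+\beta\frac{Q_2}{b(t)} .$$
At $t=0$ we have $A=B=s$ and $Q_1=Q_2=\kappa'(s)$, so
$$\frac{\alpha}{a(s)}+\frac{\beta}{b(s)}=1 .\tag{2}$$
Subtracting the two expressions for $\kappa'(s+t)$ and using (2) gives $\alpha\big(\frac1{a(s)}-\frac1{a(t)}\big)(Q_1-Q_2)=0$. So where $a(s)\ne a(t)$ we have $Q_1=Q_2$, and then (2) gives $\kappa'(s+t)=Q_1$, that is,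
$$\partial_t\,\kappa(A(s,t))=\frac{\kappa'(s+t)}{a(s)}\qquad\text{whenever } a(s)\neq a(t).\tag{3}$$
If $a$ is not constant, its range is an interval containing $1=a(0)$. Only countably many level sets of $a$ have positive measure, so some value $c=a(s)\ne1$ has $|\{a=c\}|=0$. Integrating (3) over $t\in(0,\infty)$ gives $1-\kappa(s)=c^{-1}(1-\kappa(s))$, so $c=1$, a contradiction. Hence $a\equiv1$, $\varphi(s)=s$, $T_1=F$, and then $T_2=F$.

So the smooth strict case takes a few lines. It stops working for general continuous t-norms at three points.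

1. Derivatives. A generator is only a decreasing homeomorphism onto its image. Let $C$ be the Cantor function, extended by $0$ on the left and $1$ on the right, let $[p_n,q_n]$, $n\ge1$, enumerate the rational subintervals of $[0,1]$ with $p_n<q_n$, and let $S(x)=\sum_n2^{-n}C\big(\frac{x-p_n}{q_n-p_n}\big)$. Then $S$ is a strictly increasing homeomorphism of $[0,1]$, and $S'=0$ a.e. by Fubini's theorem on termwise differentiation of monotone series. So $f=1-S$ is a generator whose derivative is zero a.e. and does not determine it.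
2. The point $t=0$. Relation (2) needs positive derivatives at the single point $0$.
3. Continuity of $a$. If $a$ is only measurable it may jump, say between $1$ and $c$; then no value need have a null level set, and (3) says nothing on $\{a(t)=a(s)\}$.

The way past the first point is to notice that $Q_1\,ds\,dt=d\varphi(s)\cdot d_t\kappa(A(s,t))$. The right side is a measure that exists for every homeomorphism $\varphi$, and its symmetry is a statement of Fubini's theorem that needs no derivative. So we run the calculation with measures, and use the measures themselves to prove the regularity that is needed. For the third point we shall attach to each $s$ the set of values that $a$ takes near $s$ on sets of positive measure.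

## Measure-theoretic tools

$|\cdot|$ is Lebesgue measure, and "a.e." and "null" without a qualifier refer to it. For a continuous nondecreasing $G$, $dG$ is its Stieltjes measure; for a continuous $X$ of bounded variation, $dX$ is the signed Stieltjes measure and $|dX|$ its total variation measure. A measure $\nu$ is *carried by* $E$ if it vanishes off $E$. A nondecreasing function is differentiable a.e., and its derivative is a.e. the density of the absolutely continuous part of its Stieltjes measure. We also use the Lebesgue decomposition theorem, the density theorem, Banach's indicatrix theorem, and the weak-$*$ sequential compactness of balls in $L^\infty=(L^1)^*$.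

**Fact 3 (indicatrix on preimages).** Let $X:[0,y]\to\mathbb R$ be continuous of bounded variation. For Borel $R\subset\mathbb R$,
$$|dX|(X^{-1}(R))=\int_R\#X^{-1}(c)\,dc .$$
Consequently: (i) if $|dX|(X^{-1}(R))=0$, then $|R\cap X([0,y])|=0$; (ii) if $|L|=0$, then $|dX|(X^{-1}(L))=0$.

*Proof.* For Borel $E\subset[0,y]$ let $N_E(c)=\#(E\cap X^{-1}(c))$. By Banach's theorem, for closed intervals $E$ the function $N_E$ is measurable with integral $|dX|(E)$, the variation of $X$ on $E$. Consider the class of all Borel $E$ with this property. It contains the $\pi$-system of closed intervals, including $\emptyset$ and single points (for which both sides are $0$). It is closed under proper differences, because $N_{[0,y]}$ is integrable and hence finite a.e., and under increasing unions by monotone convergence. By Dynkin's lemma it contains all Borel sets. Take $E=X^{-1}(R)$; then $N_E=1_R\cdot\#X^{-1}(\cdot)$. For (i), $\#X^{-1}(c)=0$ for a.e. $c\in R$. Statement (ii) is immediate. $\square$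

## Part A: measures that replace the derivatives

Let $T_1,T_2$ be Archimedean with generators $f,h$. Put $\ell_1=f(0)$, $\ell_2=h(0)$ and let
$$\varphi=f\circ k:[0,\ell]\to[0,\ell_1],\qquad \psi=h\circ k:[0,\ell]\to[0,\ell_2],\qquad \omega=\varphi^{-1}.$$
These are increasing homeomorphisms, and
$$A(s,t)=\varphi^{-1}\big(\min(\varphi(s)+\varphi(t),\ell_1)\big),\qquad B(s,t)=\psi^{-1}\big(\min(\psi(s)+\psi(t),\ell_2)\big).\tag{4}$$
If $s+t<\ell$, then (1) shows that $A=s+t$ if and only if $B=s+t$. In view of (4),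
$$\text{for }s+t<\ell:\quad \varphi(s)+\varphi(t)=\varphi(s+t)\iff\psi(s)+\psi(t)=\psi(s+t).\tag{5}$$
Also, if $\varphi(s)+\varphi(t)<\ell_1$, then $T_1(k(s),k(t))>0$, so $F(k(s),k(t))>0$, so $s+t<\ell$.

**Step A1: the measures.** *We build the measure versions of $\kappa'(s+t)$, $\partial_t\kappa(A)$ and $Q_1$, and record the symmetries that come from Fubini.*

Let $\mu=d\kappa$, a non-atomic probability measure on $(0,\ell)$ with full support. Let $\mu^1=\varphi_*\mu$ be its image on $(0,\ell_1)$, and let $\gamma=d\omega$, the image of $ds$ under $\varphi$. For $s\in[0,\ell)$ let $m_s,\ m^1_s,\ m^2_s$ be the Stieltjes measures on $(0,\ell)$ of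
$$t\mapsto\kappa(\min(s+t,\ell)),\qquad t\mapsto\kappa(A(s,t)),\qquad t\mapsto\kappa(B(s,t)).$$
Each has total mass $\kappa(\ell)-\kappa(s)=1-\kappa(s)$, and (1) says $m_s=\alpha m^1_s+\beta m^2_s$. Moreover $m_s(E)=\mu((s+E)\cap(0,\ell))$, so $m_s$ is carried by $(0,\ell-s)$. Hence so are $m_s^1\le\alpha^{-1}m_s$ and $m_s^2\le\beta^{-1}m_s$. By (4), $m^1_s(E)=\mu^1\big((\varphi(s)+\varphi(E))\cap(0,\ell_1)\big)$ (check it on intervals). The mass of an interval under each of these measures is continuous in $s$, so they are measurable kernels. Define on $(0,\ell)^2$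
$$M=ds\,m_s(dt),\quad P_i=ds\,m^i_s(dt),\quad M_1=d\varphi(s)\,m^1_s(dt),\quad M_2=d\psi(s)\,m^2_s(dt).$$
They are finite on $\{s<v\}$ for each $v<\ell$. For example, if $\kappa(s)=1-e^{-s}$ and $\varphi(s)=s$, then $M=M_1=P_1=e^{-s-t}\,ds\,dt$. In the smooth strict case $M_1=Q_1\,ds\,dt$.

Write ${}^T$ for the image of a measure under $(s,t)\mapsto(t,s)$. The measure $m_s$ is the image of $\mu|_{(s,\ell)}$ under $v\mapsto v-s$, and $m_s^1$ is the image of $\mu^1|_{(\varphi(s),\ell_1)}$ under $y\mapsto\omega(y-\varphi(s))$. So for Borel $G\ge0$, Fubini and the substitution $\sigma=\varphi(s)$ give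
$$\int G\,dM=\int\mu(dv)\int_0^vG(s,v-s)\,ds,\tag{6}$$
$$\int G\,dM_1=\int\mu^1(dy)\int_0^yG(\omega(\sigma),\omega(y-\sigma))\,d\sigma,\tag{7}$$
$$\int G\,dP_1=\int\mu^1(dy)\int_{(0,y)}\gamma(d\sigma)\,G(\omega(\sigma),\omega(y-\sigma)).\tag{8}$$
Replacing $s$ by $v-s$ in (6), and $\sigma$ by $y-\sigma$ in (7), shows that $M$ and $M_1$ are symmetric; likewise $M_2$. In (8) no such substitution is available, since $\gamma$ need not be reflection invariant: $P_1$ need not be symmetric. Finally, $M=\alpha P_1+\beta P_2$, so $P_1\le\alpha^{-1}M$ and $P_2\le\beta^{-1}M$. Both marginals of $M$ are $(1-\kappa(s))\,ds$, so both marginals of $P_i$ and of $P_i^T$ are absolutely continuous.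

For $y\in(0,\ell_1)$ put
$$X_y(\sigma)=\omega(\sigma)+\omega(y-\sigma),\qquad\sigma\in[0,y].$$
This is the sum $s+t$ along the curve $\varphi(s)+\varphi(t)=y$. Its values lie in $(0,\ell)$ by the remark after (5). It has bounded variation and $dX_y=\gamma-\gamma^y$ on $(0,y)$, where $\gamma^y$ is the image of $\gamma|_{(0,y)}$ under $\sigma\mapsto y-\sigma$. For instance, $\varphi(s)=\sqrt s$ has $\omega(\sigma)=\sigma^2$, and $X_y$ has range $[y^2/2,y^2]$; if $\varphi$ is linear, each $X_y$ is constant.

**Step A2: sets of zero $\mu$-measure.** *The aim is to show that $\mu$ charges every set of positive Lebesgue measure inside the region swept out by the functions $X_y$; this will give $\kappa'>0$.*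

**Lemma 1.** Let $O=\bigcup_{y\in(0,\ell_1)}\operatorname{int}X_y([0,y])$. If $R\subset(0,\ell)$ is Borel and $\mu(R)=0$, then $|R\cap O|=0$.

*Proof.* By (6), $M\{s+t\in R\}=\int_Rv\,\mu(dv)=0$, so $P_1\{s+t\in R\}=0$. By (8), for $\mu^1$-a.e. $y$, $\gamma(X_y^{-1}(R)\cap(0,y))=0$. Since $X_y(y-\sigma)=X_y(\sigma)$, the set $X_y^{-1}(R)\cap(0,y)$ is invariant under reflection, so $\gamma^y$ also vanishes on it. Hence $|dX_y|(X_y^{-1}(R))=0$, and Fact 3(i) gives $|R\cap X_y([0,y])|=0$. Call such $y$ good. Good $y$ are dense because $\mu^1$ has full support.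

It remains to pass from dense to all. If $c_0\in\operatorname{int}X_y([0,y])$, there are $\theta_1,\theta_2\in[0,1]$ with $X_y(\theta_1y)<c_0<X_y(\theta_2y)$. As $(y,\theta)\mapsto X_y(\theta y)$ is continuous, the same inequalities hold for all $y'$ near $y$, so $c_0\in\operatorname{int}X_{y'}([0,y'])$ for some good $y'$. So $O$ is the union of the open sets $\operatorname{int}X_{y'}([0,y'])$ over good $y'$. By Lindelöf countably many suffice, and $|R\cap O|=0$. $\square$

**Step A3: the points outside $O$.** *We show that $O$ misses only points of partial additivity, and that these cannot accumulate unless $\varphi$ is linear.*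

**Lemma 2.** Let $V_0=\{v\in(0,\ell):\varphi(s)+\varphi(v-s)=\varphi(v)\text{ for all }s\in[0,v]\}$.
(a) $(0,\ell)\setminus O\subset V_0$.
(b) If $v_0\in(0,\ell)$ is an accumulation point of $V_0$, then $\varphi$ is linear on $[0,v_0]$.

Isolated points of $V_0$ are a real possibility for a homeomorphism. For $\varphi(s)=s+\frac1{4\pi}\sin2\pi s$ on $[0,\infty)$ we have $\varphi'=1+\frac12\cos2\pi s>0$. The condition defining $V_0$ is $\sin2\pi s+\sin2\pi(v-s)=\sin2\pi v$, i.e. $2\sin(\pi v)\cos(\pi(2s-v))=2\sin(\pi v)\cos(\pi v)$ for all $s\in[0,v]$. This holds exactly when $\sin\pi v=0$, so $V_0=\{1,2,3,\dots\}$.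

*Proof.* (a) Let $v\in(0,\ell)\setminus O$ and $y=\varphi(v)$, so $X_y(0)=v$. Suppose $X_y$ is not constant. As $v$ belongs to the range of $X_y$ and is not interior to it, the range is $[v,v+\eta]$ or $[v-\eta,v]$ with $\eta>0$. In the first case take $y'<y$ close to $y$: then $X_{y'}(0)=\omega(y')<v<\max X_{y'}$, so $v\in O$. In the second case take $y'>y$ close to $y$: then $X_{y'}(0)=\omega(y')>v>\min X_{y'}$, so $v\in O$. Both are contradictions. So $X_y\equiv v$; with $s=\omega(\sigma)$ this says $\omega(y-\varphi(s))=v-s$, i.e. $\varphi(v-s)=\varphi(v)-\varphi(s)$ for all $s\in[0,v]$.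

(b) Let $v<v'$ be in $V_0$ and $\delta=v'-v$. For $s\in[0,v]$ we have $\varphi(s)+\varphi(v-s)=\varphi(v)$ and $\varphi(s+\delta)+\varphi(v-s)=\varphi(v')$. Subtracting, $\varphi(s+\delta)-\varphi(s)$ does not depend on $s\in[0,v]$, and $s=0$ identifies it as $\varphi(\delta)$. Hence $\varphi(j\delta)=j\varphi(\delta)$ whenever $(j-1)\delta\le v$.

By continuity $V_0$ is closed in $(0,\ell)$, so $v_0\in V_0$. Take $v_n\in V_0\setminus\{v_0\}$, $v_n\to v_0$, and $\delta_n=|v_n-v_0|$. For $u,u'\in(0,v_0)$ put $j_n=\lfloor u/\delta_n\rfloor$, $j'_n=\lfloor u'/\delta_n\rfloor$. For large $n$, $j_n\delta_n$ and $j_n'\delta_n$ are less than $\min(v_n,v_0)$, so the previous paragraph applies to the pair $\{v_n,v_0\}$ and gives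
$$\frac{\varphi(u)}{\varphi(u')}=\lim_n\frac{\varphi(j_n\delta_n)}{\varphi(j'_n\delta_n)}=\lim_n\frac{j_n}{j_n'}=\frac u{u'} .\qquad\square$$

**Step A4: positivity of the density of $\mu$.** *We isolate the initial interval on which $\varphi$ is linear and show that beyond it $\kappa'>0$ a.e.*

Let $v^*=\sup\big(\{0\}\cup\{v\in(0,\ell):\varphi\text{ is linear on }[0,v]\}\big)$. If $v^*=\ell$, then $\varphi(s)=cs$ on $[0,\ell)$, so $f=cg$, so $T_1=F$ and hence $T_2=F=T_1$, a contradiction. **So $v^*<\ell$, and $\varphi$ is not linear on $[0,\ell)$.**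

For $v<\ell$, linearity of the continuous function $\varphi$ on $[0,v]$ is the same as additivity for $s+t\le v$. So by (5) the number $v^*$ is the same for $\psi$; also by (5) the set $V_0$ is the same for $\psi$. Everything is therefore symmetric under exchanging $(T_1,\alpha,\varphi)$ and $(T_2,\beta,\psi)$.

By Lemma 2(b), $V_0$ has no accumulation point in $(v^*,\ell)$, so $V_0\cap(v^*,\ell)$ is countable. With Lemmas 1 and 2(a),
$$R\subset(v^*,\ell)\text{ Borel},\ \mu(R)=0\ \Longrightarrow\ |R|=0.\tag{9}$$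
Write $\mu=w\,ds+\mu_\perp$ with $\mu_\perp$ carried by a Borel null set $L\subset(0,\ell)$, so that $\mu_\perp=\mu|_L$, and $w=\kappa'$ a.e. Extend $w$ by $0$ outside $(0,\ell)$. The set $(\{w=0\}\setminus L)\cap(v^*,\ell)$ has zero $\mu$-measure, so by (9)
$$w>0\quad\text{a.e. on }(v^*,\ell).\tag{10}$$

**Step A5: $\varphi$ and $\psi$ are absolutely continuous.** *This excludes singular generators, such as the one above, and makes $a$ and $b$ available.*

**Lemma 3.** $d\varphi=a\,ds$ and $d\psi=b\,ds$ with $a,b\ge0$ in $L^1_{loc}([0,\ell))$.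

*Proof.* By symmetry consider $\varphi$. Let $d\varphi=a\,ds+\varphi_\perp$ with $\varphi_\perp$ carried by a Borel null set $N$, and let $H=\{a>0\}\setminus N$. Then $d\varphi$ is carried by $H\cup N$.

*First we show that the two kinds of points cannot coexist.* The second marginal of $P_1$ is absolutely continuous, so $P_1\{s\in H,t\in N\}=0$. On $H$, $d\varphi=a\,ds$, so $M_1=a(s)P_1$ on $\{s\in H\}$, and $M_1\{s\in H,t\in N\}=0$. Put $H'=\varphi(H)$, $N'=\varphi(N)$. These are disjoint Borel sets, and they cover $(0,\ell_1)$ up to a null set since $\varphi_*(d\varphi)$ is Lebesgue measure. By (7), $\int_0^y1_{H'}(\sigma)1_{N'}(y-\sigma)\,d\sigma=0$ for $\mu^1$-a.e. $y$. The integral is continuous in $y$ and $\mu^1$ has full support, so it vanishes for all $y\in(0,\ell_1)$. Hence $(y-N')\cap(0,y)\subset N'\cap(0,y)$ up to null sets. Both sides have the same finite measure, so they coincide up to null sets. Let $u(y)=|N'\cap(0,y)|$. For $0<\sigma<y<\ell_1$,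
$$u(y)-u(y-\sigma)=|(y-N')\cap(0,\sigma)|=|N'\cap(0,\sigma)|=u(\sigma).$$
So $u$ is additive and continuous, hence linear, and $1_{N'}=u'$ is a.e. constant. Therefore $|N'|=0$ or $|H'|=0$.

If $|N'|=0$, then $d\varphi(N)=0$, so $\varphi_\perp=0$ and we are done.

*Now we exclude $|H'|=0$.* In that case $d\varphi$ is carried by $N$, so $M_1$ is carried by $\{s\in N\}$. By symmetry of $M_1$ and $m^1_s\le\alpha^{-1}m_s$,
$$M_1=M_1^T\le\alpha^{-1}\big(d\varphi(s)\,m_s(dt)\big)^T .$$
On $\{s+t\notin L\}$ we have $m_s(dt)=w(s+t)\,dt$, so there the right side is $\alpha^{-1}w(s+t)\,ds\,d\varphi(t)$. It does not charge $\{s\in N\}$, as $|N|=0$. Hence $M_1\{s+t\notin L\}=0$: for $d\varphi$-a.e. $s$, the measure $m_s^1$ is carried by $\{t:s+t\in L\}$. As $m_s^1\le\alpha^{-1}m_s$, for such $s$ and $t_1<t_2$ with $s+t_2<\ell$,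
$$\kappa(A(s,t_2))-\kappa(A(s,t_1))\le\alpha^{-1}\mu_\perp\big((s+t_1,s+t_2)\big).$$
Such $s$ are dense, because $d\varphi$ has full support. Let $s\to0$ through them: $A(s,t)\to t$ and $\mu_\perp$ is non-atomic, so $\mu\le\alpha^{-1}\mu_\perp$. Then $w=0$ a.e., contradicting (10). $\square$

By definition of $M_i$ and its symmetry (so that $M_1=M_1^T=(a(s)P_1)^T=a(t)P_1^T$),
$$M_1=a(s)P_1=a(t)P_1^T,\qquad M_2=b(s)P_2=b(t)P_2^T.\tag{11}$$

**Step A6: weak continuity of the kernels.** *Statements proved for a.e. $s$ have to be carried to particular points, above all to $s=0$. The next lemma is the vehicle.*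

**Lemma 4.** Let $p^i_s$ be the density of the absolutely continuous part of $m_s^i$. If $s_n\to s_0$ in $[0,\ell)$, then $p^i_{s_n}\rightharpoonup p^i_{s_0}$ weakly in $L^1(0,\ell)$. Moreover $p^i_0=w$.

*Proof.* Take $i=1$. The measure $m_s$ is $w(s+t)\,dt$ on $\{t:s+t\notin L\}$ and singular on $\{t:s+t\in L\}$, a null set. Since $m_s^1\le\alpha^{-1}m_s$, the measure $p_s^1dt$ is the restriction of $m_s^1$ to $\{s+t\notin L\}$, we have $p_s^1\le\alpha^{-1}w(s+\cdot)$, and the singular part of $m_s^1$ is at most $\alpha^{-1}\mu_\perp((s+\cdot)\cap(0,\ell))$.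

Write $w_n=w(s_n+\cdot)$, which converges to $w(s_0+\cdot)$ in $L^1$ by continuity of translations. Write $p^1_{s_n}=\theta_nw_n$ with $0\le\theta_n\le\alpha^{-1}$. From any subsequence extract a further one with $\theta_n\to\theta$ weak-$*$ in $L^\infty(0,\ell)$. For $\chi\in L^\infty$ we have $\int\theta_nw_n\chi\to\int\theta\,w(s_0+\cdot)\chi$, so $p^1_{s_n}\rightharpoonup p:=\theta\,w(s_0+\cdot)\ge0$ along it.

To identify $p$, let $J\subset(0,\ell)$ be an interval. By continuity of $A$, $m^1_{s_n}(J)\to m^1_{s_0}(J)$. So the singular parts satisfy: their values on $J$ converge to $\nu(J)$, where $\nu=m_{s_0}^1-p\,dt$. Since $\mu_\perp$ is non-atomic, $0\le\nu(J)\le\alpha^{-1}\mu_\perp((s_0+J)\cap(0,\ell))$. These inequalities extend from intervals to Borel sets, so $\nu$ is a nonnegative measure dominated by a singular one; it is singular. By uniqueness of the Lebesgue decomposition of $m^1_{s_0}=p\,dt+\nu$, $p=p^1_{s_0}$. The limit is the same for all subsequences, so the whole sequence converges. Finally, $A(0,t)=t$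 gives $m_0^1=\mu$, so $p_0^1=w$. $\square$

**Step A7: the densities $a,b$ are positive.** *Needed before we may divide by them.*

**Lemma 5.** $a>0$ and $b>0$ a.e. on $(0,\ell)$.

*Proof.* On $(0,v^*)$, $a$ is a.e. a positive constant. On $\{a(s)>0,a(t)=0\}$, (11) gives $a(s)P_1=a(t)P_1^T=0$, so $P_1$ vanishes there. Thus for a.e. $s$ with $a(s)>0$ we have $m_s^1(\{a=0\})=0$, so $\int_{\{a=0\}}p_s^1\,dt=0$. Such $s$ exist arbitrarily near $0$, because $\varphi(\delta)=\int_0^\delta a>0$ for all $\delta>0$. Lemma 4, tested with $1_{\{a=0\}}$ along such $s\to0$, gives $\int_{\{a=0\}}w=0$. By (10), $|\{a=0\}\cap(v^*,\ell)|=0$. The same holds for $b$. $\square$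

**Step A8: the relation $\alpha/a+\beta/b=1$.** *This is (2) without assuming derivatives at $0$: we take $t\to0$ along a sequence that does not depend on $s$.*

**Lemma 6.** After rescaling $f$ and $h$ by positive constants,
$$\frac\alpha a+\frac\beta b=1\ \text{ a.e. on }(0,\ell);\qquad a=b=1\ \text{ a.e. on }(0,v^*)\text{ if }v^*>0.\tag{12}$$

*Proof.* For a.e. $s\in(v^*,\ell)$ the derivatives $\kappa'(s)=w(s)$, $\varphi'(s)=a(s)$, $\psi'(s)=b(s)$ exist and lie in $(0,\infty)$. Fix such $s$ and let $t\to0+$. Then $A=A(s,t)\to s$, $A\ge s$, and by (1) $\alpha(\kappa(A)-\kappa(s))\le\kappa(s+t)-\kappa(s)=O(t)$. Since $\kappa'(s)>0$, $A-s=O(t)$. For small $t$, $\varphi(s)+\varphi(t)<\ell_1$, so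
$$\varphi(t)=\varphi(A)-\varphi(s)=a(s)(A-s)+o(t).$$
Likewise $\psi(t)=b(s)(B-s)+o(t)$. By (1), $w(s)t=\alpha w(s)(A-s)+\beta w(s)(B-s)+o(t)$. Dividing by $w(s)t$,
$$1=\frac{\alpha}{a(s)}\,\frac{\varphi(t)}t+\frac{\beta}{b(s)}\,\frac{\psi(t)}t+o(1).$$
All terms are nonnegative, so $\varphi(t)/t$ and $\psi(t)/t$ are bounded for small $t$; this is a statement about $\varphi,\psi$ alone. Choose $t_n\to0$, independent of $s$, with $\varphi(t_n)/t_n\to\rho_1$ and $\psi(t_n)/t_n\to\rho_2$. Then $\alpha\rho_1/a+\beta\rho_2/b=1$ a.e. on $(v^*,\ell)$. If $v^*>0$, then on $(0,v^*)$ we have $a=\rho_1>0$ and $b=\rho_2>0$ a.e., since $\varphi,\psi$ are linear there, and the equation holds too.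

Suppose $\rho_1=0$. Then $v^*=0$ and $b=\beta\rho_2$ a.e. on $(0,\ell)$, so $\psi(t)=\beta\rho_2t$, so $\rho_2=\lim\psi(t_n)/t_n=\beta\rho_2$ and $\rho_2=0$. The equation then reads $0=1$, a contradiction. So $\rho_1>0$, and likewise $\rho_2>0$. Replace $f,h$ by $f/\rho_1,h/\rho_2$. $\square$

Redefine $a=b=1$ on a null set so that the first equation in (12) holds everywhere with $a,b$ positive and finite, and $a=b=1$ everywhere on $(0,v^*)$. Then $a\in(\alpha,\infty)$ and $b\in(\beta,\infty)$ everywhere. Relation (11) is unaffected, since the marginals of $P_i,P_i^T$ are absolutely continuous. By (12), $a(s)=a(t)\iff b(s)=b(t)$.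

**Step A9: the kernel relation.** *This is the measure version of (3).*

**Lemma 7.** For a.e. $s$: $m_s^1=a(s)^{-1}m_s$ on the set $\{t:a(t)\ne a(s)\}$.

*Proof.* Since $M=M^T$, we have $\alpha P_1+\beta P_2=\alpha P_1^T+\beta P_2^T$. By (11), $P_1=a(s)^{-1}M_1$, $P_1^T=a(t)^{-1}M_1$, and similarly for $P_2$. Hence, as an identity between densities with respect to the $\sigma$-finite measure $M_1+M_2$,
$$\alpha\Big(\frac1{a(s)}-\frac1{a(t)}\Big)M_1+\beta\Big(\frac1{b(s)}-\frac1{b(t)}\Big)M_2=0 .$$
By (12), $\beta\big(\frac1{b(s)}-\frac1{b(t)}\big)=-\alpha\big(\frac1{a(s)}-\frac1{a(t)}\big)$, so the left side is $\alpha\big(\frac1{a(s)}-\frac1{a(t)}\big)(M_1-M_2)$. On $D=\{a(s)\neq a(t)\}$ therefore $M_1=M_2$, and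
$$M=\alpha P_1+\beta P_2=\Big(\frac\alpha{a(s)}+\frac\beta{b(s)}\Big)M_1=M_1 .$$
So $P_1=a(s)^{-1}M_1=a(s)^{-1}M$ on $D$. Both sides have the form $ds$ times a kernel. Comparing them on $D\cap(S\times J)$ for Borel $S$ and rational intervals $J$ gives equality of the kernels on $\{t:a(t)\ne a(s)\}$ for a.e. $s$. $\square$

**Step A10: $\mu$ has no singular part beyond $v^*$.** *Integrating densities, as after (3), requires that no mass is hidden in a singular part.*

**Lemma 8.** $\mu_\perp((v^*,\ell))=0$. Hence for $s\in[v^*,\ell)$ the measures $m_s,m^i_s$ are absolutely continuous, and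
$$\int_0^{\ell-s}w(s+t)\,dt=1-\kappa(s)=\int_0^{\ell-s}p_s^1(t)\,dt .$$

*Proof.* By Fact 3(ii), $|dX_y|(X_y^{-1}(L))=0$ for every $y$, so $\gamma=\gamma^y$ on $X_y^{-1}(L)\cap(0,y)$. In (8) the condition $s+t\in L$ reads $\sigma\in X_y^{-1}(L)$. So for $G$ vanishing off $\{s+t\in L\}$ we may replace $\gamma$ by $\gamma^y$ and then substitute $\sigma\mapsto y-\sigma$, which gives $\int G\,dP_1=\int G\,dP_1^T$. Thus $P_1=P_1^T$ on $\{s+t\in L\}$. With (11), $a(s)P_1=a(t)P_1^T=a(t)P_1$ there, so $a(s)=a(t)$ holds $P_1$-a.e. on $\{s+t\in L\}$. In the same way $b(s)=b(t)$, i.e. $a(s)=a(t)$, holds $P_2$-a.e. there. So $a(s)=a(t)$ holds $M$-a.e. on $\{s+t\in L\}$.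

By (6), for $\mu$-a.e. $v\in L$, i.e. for $\mu_\perp$-a.e. $v$, we have $a(s)=a(v-s)$ for a.e. $s\in(0,v)$. Integrating over $(0,s)$ gives $\varphi(s)=\varphi(v)-\varphi(v-s)$ for all $s\in[0,v]$, so $v\in V_0$. But $V_0\cap(v^*,\ell)$ is countable and $\mu_\perp$ is non-atomic, so $\mu_\perp((v^*,\ell))=0$. The rest follows from $m_s(E)=\mu((s+E)\cap(0,\ell))$, $m_s^1\le\alpha^{-1}m_s$, $m_s^2\le\beta^{-1}m_s$, and the total mass $1-\kappa(s)$ of each of the three measures. $\square$

## Part A: cluster sets of the density $a$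

**Step A11: which values does $a$ take near a point?** *Since $a$ is only measurable, we replace its value at a point by a set of essential limit values.*

**Definition (cluster set).** For $s_0\in[0,\ell)$, $\mathcal C(s_0)\subset[\alpha,\infty]$ is the set of all $c$ such that
$$\big|\{s\in(0,\ell):|s-s_0|<\delta,\ a(s)\in U\}\big|>0\quad\text{for all }\delta>0\text{ and all neighbourhoods }U\text{ of }c\text{ in }[\alpha,\infty].$$

For example, if $a=1$ on $(0,1)$ and $a=2$ on $(1,\infty)$, then $\mathcal C(1)=\{1,2\}$, while $\mathcal C(s)=\{1\}$ for $s<1$ and $\mathcal C(s)=\{2\}$ for $s>1$. We need four properties.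

1. *$\mathcal C(s_0)\neq\emptyset$.* Otherwise each $c\in[\alpha,\infty]$ has an open $U$ and a $\delta$ for which the set in the definition is null. Finitely many such $U$ cover the compact space $[\alpha,\infty]$, so with the smallest $\delta$ the set $\{s\in(0,\ell):|s-s_0|<\delta\}$ would be null.
2. *$\mathcal C$ has closed graph.* Let $c_n\in\mathcal C(s_n)$, $s_n\to s_0\in[0,\ell)$, $c_n\to c$. Given an open $U\ni c$ and $\delta>0$, for large $n$ we have $c_n\in U$ and $(s_n-\frac\delta2,s_n+\frac\delta2)\subset(s_0-\delta,s_0+\delta)$. So the set for $(s_0,\delta,U)$ contains the one for $(s_n,\frac\delta2,U)$, which has positive measure.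
3. *$a(s)\in\mathcal C(s)$ for a.e. $s$.* Let $(U_j)$ be a countable base of $[\alpha,\infty]$. By the density theorem, a.e. $s$ is, for every $j$ with $a(s)\in U_j$, a density point of $\{a\in U_j\}$.
4. *$\mathcal C(s)=\{1\}$ for $0\le s<v^*$,* since $a=1$ on $(0,v^*)$.

**The kernel at a cluster value.** *If $c\in\mathcal C(s_0)$, then, with $1/\infty=0$,*
$$p^1_{s_0}(t)=c^{-1}w(s_0+t)\quad\text{for a.e. }t\in(0,\ell-s_0)\text{ with }a(t)\neq c.\tag{13}$$

*Proof.* Choose $s_n\to s_0$ satisfying the conclusion of Lemma 7, with $a(s_n)\to c$. For $\varepsilon>0$ let $E_\varepsilon=\{t:|a(t)^{-1}-c^{-1}|>\varepsilon\}$. For large $n$ we have $a(t)\neq a(s_n)$ on $E_\varepsilon$. Taking absolutely continuous parts in Lemma 7, $p^1_{s_n}=a(s_n)^{-1}w(s_n+\cdot)$ a.e. on $E_\varepsilon$. Let $n\to\infty$: the left side converges weakly to $p^1_{s_0}$ by Lemma 4, the right side in $L^1$ to $c^{-1}w(s_0+\cdot)$. So (13) holds a.e. on $E_\varepsilon$. Let $\varepsilon\downarrow0$. $\square$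

**The value at $0$.**
$$\mathcal C(0)=\{1\}.\tag{14}$$

*Proof.* Let $c\in\mathcal C(0)$ with $c\ne1$. Since $p_0^1=w$, (13) gives $w(t)(1-1/c)=0$ for a.e. $t$ with $a(t)\neq c$. By (10), $a=c$ a.e. on $(v^*,\ell)$. If $v^*>0$, then $\mathcal C(0)=\{1\}$ by property 4, a contradiction. If $v^*=0$, then $a=c$ a.e. on $(0,\ell)$; so $c<\infty$ and $\varphi$ is linear on $[0,\ell)$, a contradiction. As $\mathcal C(0)\ne\emptyset$, (14) follows. $\square$

## Part A: continuous $a$ and jumping $a$

**Step A12 (Case 1): $\mathcal C(s)$ is a single point for every $s\in(0,\ell)$.** *Here the argument of the smooth case goes through.*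

Write $\mathcal C(s)=\{\tilde a(s)\}$ for $s\in[0,\ell)$, with $\tilde a(0)=1$ by (14). A single-valued map with closed graph into a compact metrizable space is continuous, so $\tilde a:[0,\ell)\to[\alpha,\infty]$ is continuous, and $a=\tilde a$ a.e. by property 3. It is not constant, since $\tilde a\equiv1$ would make $\varphi$ linear. So its image is a nondegenerate interval and contains uncountably many $c\in(\alpha,\infty)\setminus\{1\}$. The sets $\{a=c\}$ are disjoint, so all but countably many are null. Pick such a $c$ with $|\{a=c\}|=0$, and $s$ with $\tilde a(s)=c$. As $c\ne1$, we have $s>0$ and $s\ge v^*$. By (13), $p_s^1=c^{-1}w(s+\cdot)$ a.e. on $(0,\ell-s)$. Integrating, Lemma 8 gives $1-\kappa(s)=c^{-1}(1-\kappa(s))$, so $c=1$, a contradiction.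

**Step A13 (Case 2): some $\mathcal C(s_0)$, $s_0\in(0,\ell)$, contains two distinct points $c,c'$.** *We show that then $\varphi$ must begin with a linear piece.*

By property 4, $s_0\ge v^*$. Apply (13) at $s_0$ with $c$ and with $c'$. For a.e. $t\in(0,\ell-s_0)$ with $a(t)\notin\{c,c'\}$ we get $c^{-1}w(s_0+t)=c'^{-1}w(s_0+t)$, while $w(s_0+t)>0$ for a.e. $t\in(0,\ell-s_0)$ by (10). So $a\in\{c,c'\}$ a.e. on $(0,\ell-s_0)$. Hence $\{1\}=\mathcal C(0)\subset\{c,c'\}$; name the points so that $c'=1$ and $c\neq1$. Since $c\notin\mathcal C(0)$, the set $\{a=c\}$ is null near $0$, so $a=1$ a.e. near $0$. Therefore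
$$v^*>0,\qquad a=b=1\text{ on }(0,v^*),\qquad\varphi(t)=t\text{ on }[0,v^*].$$
Two subcases remain, according to whether $\ell$ is infinite or finite.

**Step A14 (Case 2a): $\ell=\infty$.** *We show that the value $c$, once reached, persists, and that this makes $\kappa$ affine near infinity.*

Now $a\in\{1,c\}$ a.e. on $(0,\infty)$. If $c$ were $\infty$, then $a=1$ a.e., as $a$ is finite, contradicting $c\in\mathcal C(s_0)$. So $c<\infty$. Let $S=\{s\ge v^*:c\in\mathcal C(s)\}$. It is closed by property 2 and contains $s_0$. For $s\in S$, (13) applies for a.e. $t\in(0,v^*)$, where $a(t)=1\neq c$, and $m_s^1$ is absolutely continuous by Lemma 8. Integrating,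
$$\kappa(A(s,t))-\kappa(s)=c^{-1}\big(\kappa(s+t)-\kappa(s)\big),\qquad s\in S,\ 0\le t\le v^*.\tag{15}$$

*$[s_0,\infty)\subset S$.* Otherwise let $(l,r)$ be a component of $(s_0,\infty)\setminus S$; then $l\in S$. For a.e. $s\in(l,r)$, $a(s)\in\mathcal C(s)\not\ni c$, so $a(s)=1$. Hence for small $t>0$, $\varphi(l)+\varphi(t)=\varphi(l)+t=\varphi(l+t)$, so $A(l,t)=l+t$. Then (15) reads $\kappa(l+t)-\kappa(l)=c^{-1}(\kappa(l+t)-\kappa(l))$ with a positive left side, contradicting $c\ne1$.

*$a=c$ a.e. on $(s_0,\infty)$.* At a.e. $s>s_0$ we have $\kappa'(s)=w(s)\in(0,\infty)$ and $\varphi'(s)=a(s)\in(0,\infty)$. For small $t$, $\varphi(A)=\varphi(s)+t$, so $A-s=t/a(s)+o(t)$. Dividing (15) by $t$ and letting $t\to0$ gives $w(s)/a(s)=w(s)/c$.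

*Conclusion.* So $\varphi$ is affine with slope $c>0$ on $[s_0,\infty)$. Hence $\ell_1=\infty$, and $A(s,t)=s+t/c$ for $s\ge s_0$, $0\le t\le v^*$. With $D(t)=\kappa(s+t)-\kappa(s)$, (15) reads $D(t/c)=c^{-1}D(t)$ for $0\le t\le v^*$. Fix $s\ge s_0$ at which $\kappa$ is differentiable, and $0<t\le v^*$. If $c>1$, iterating gives $D(t)=c^nD(c^{-n}t)\to\kappa'(s)t$. If $c<1$, replacing $t$ by $ct$ gives $D(t)=c^{-1}D(ct)$, and iterating, $D(t)=c^{-n}D(c^nt)\to\kappa'(s)t$. So $\kappa$ is affine on $[s,s+v^*]$ for a.e. $s\ge s_0$. These intervals overlap, so $\kappa$ is affine on $[s_0,\infty)$, which is impossible for a strictly increasing function bounded by $1$.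

**Step A15 (Case 2b): $\ell<\infty$.** *We show that $a=1$ near $\ell$, and then that the last place where $a\ne1$ cannot exist.*

*$a=1$ a.e. on $(\ell-v^*,\ell)$.* Suppose $s$ in this interval satisfies the conclusion of Lemma 7 and $a(s)\neq1$. Then $s\ge v^*$, and $m_s^1=a(s)^{-1}m_s$ on $\{t:a(t)\neq a(s)\}\supset(0,v^*)\supset(0,\ell-s)$. Both measures are carried by $(0,\ell-s)$ and have the same positive total mass $1-\kappa(s)$, so $a(s)=1$, a contradiction.

*The last point.* As $\varphi$ is not linear, $\{a\ne1\}$ has positive measure. Let $s_1=\inf\{s'\in(0,\ell):a=1\text{ a.e. on }(s',\ell)\}$. Then $s_1\le\ell-v^*$ by what was just shown. Also $s_1\ge v^*$, since otherwise $a=1$ a.e. on $(0,\ell)$. Moreover $a=1$ a.e. on $(s_1,\ell)$, and $\{a\neq1\}\cap(s_1-\delta,s_1)$ has positive measure for every $\delta>0$.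

Put $R=\varphi(s_1)-s_1$ and $r(s)=\int_s^{s_1}(a-1)\,du$ for $s\le s_1$. Then $\varphi(\sigma)=\sigma+R$ on $[s_1,\ell]$, and $\varphi(s)=\varphi(s_1)-\int_s^{s_1}a\,du=s+R-r(s)$ for $s<s_1$. Fix $X_1<X_2$ in $(s_1,s_1+v^*)\subset(s_1,\ell)$ at which $\kappa$ is differentiable. For $s<s_1$ close to $s_1$ we have $t_i:=X_i-s\in(0,v^*)$, and $X_i-r(s)\in(s_1,\ell)$ because $r(s)\to0$. So
$$\varphi(s)+\varphi(t_i)=\big(s+R-r(s)\big)+\big(X_i-s\big)=\big(X_i-r(s)\big)+R=\varphi(X_i-r(s))<\ell_1,$$
and $A(s,t_i)=X_i-r(s)$, while $s+t_i=X_i$. For a.e. such $s$ with $a(s)\ne1$, apply Lemma 7 on $(t_1,t_2)\subset(0,v^*)$, where $a(t)=1\neq a(s)$: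
$$\kappa(X_2-r(s))-\kappa(X_1-r(s))=a(s)^{-1}\big(\kappa(X_2)-\kappa(X_1)\big).\tag{16}$$
Hence, by differentiability of $\kappa$ at $X_1$ and $X_2$, for $s$ close to $s_1$,
$$|1-a(s)^{-1}|\,\big(\kappa(X_2)-\kappa(X_1)\big)\le\sum_{i=1}^2|\kappa(X_i)-\kappa(X_i-r(s))|\le C|r(s)|,$$
which is trivially true also if $a(s)=1$. As $r(s)\to0$, there is $\eta_0>0$ such that for a.e. $s\in(s_1-\eta_0,s_1)$ we have $a(s)\le2$, and then $|a(s)-1|=a(s)\,|1-a(s)^{-1}|\le C'|r(s)|$ with a constant $C'>0$. Therefore $|r(s)|\le\int_s^{s_1}|a-1|\le C'\int_s^{s_1}|r|$ there. For $\eta<\eta_0$ with $C'\eta<1$,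
$$\max_{[s_1-\eta,s_1]}|r|\le C'\eta\max_{[s_1-\eta,s_1]}|r| ,$$
so $r=0$ on $[s_1-\eta,s_1]$ and $a=1$ a.e. there. This contradicts the choice of $s_1$, and Part A is complete.

## Part B: one summand has an idempotent in $(0,1)$

$F$ is still Archimedean, with $g,\ell,k,\kappa$ as in (1). By symmetry let $T_1(e,e)=e$ with $0<e<1$. The hand example with $\min$ and the product is of this kind. There is no $\varphi$ now, but Fact 2 makes $A$ explicit on a large region, and that determines almost everything.

**Step B1: $T_2$ is Archimedean.** *So that $T_2$ has a generator.*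

Suppose $T_2(e',e')=e'$ with $0<e'<1$. Put $y=\min(e,e')$, $x=\max(e,e')$. By Fact 2, $T_1(x,y)=T_2(x,y)=y$, so $F(x,y)=y$, i.e. $g(y)=\min(g(x)+g(y),g(0))$. But $g(x)>0$ and $g(y)<g(0)$, so this is impossible. Let $h$ generate $T_2$, and put $\ell_2=h(0)$, $\psi=h\circ k$, $s_e=g(e)\in(0,\ell)$.

**Step B2: $\ell=\infty$ and $\ell_2=\infty$.** *We exclude truncation and obtain the equation for this part.*

For $y\le e\le x$, $T_1(x,y)=y$, so $F(x,y)\ge\alpha y>0$ if $y>0$. If $\ell<\infty$, take $x=e$ and $y=k(t)$ with $t\in[\max(s_e,\ell-s_e),\ell)$. Then $0<y\le e$, but $F(x,y)=k(\min(s_e+t,\ell))=0$, a contradiction. So $\ell=\infty$. For $s\le s_e\le t$ we have $k(s)\ge e\ge k(t)$, hence $A(s,t)=t$, and (1) becomes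
$$\kappa(s+t)=\alpha\kappa(t)+\beta\kappa(B(s,t)),\qquad0\le s\le s_e\le t<\infty.\tag{17}$$
Since $\kappa(t)\le\kappa(s+t)$, it follows that $B(s,t)\ge s+t$. If $\ell_2<\infty$, choose $t\in[s_e,\infty)$ with $\psi(t)+\psi(s_e/2)\ge\ell_2$. Then $B(s,t)=\infty$ for $s\in[s_e/2,s_e]$, and (17) says $\kappa(s+t)=\alpha\kappa(t)+\beta$, constant in $s$, a contradiction. So $\ell_2=\infty$ and $\psi(B(s,t))=\psi(s)+\psi(t)$.

**Step B3: $\kappa$ is absolutely continuous on $[s_e,\infty)$, with $w=\kappa'>0$ a.e. there.** *This is the regularity needed to differentiate (17).*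

Let $\mu=d\kappa$. Since $t\mapsto\kappa(B(s,t))$ is nondecreasing, (17) gives $\mu(s+E)\ge\alpha\mu(E)$ for Borel $E\subset(s_e,\infty)$ and $0\le s\le s_e$. If $|E|=0$, then
$$\int_0^{s_e}\mu(s+E)\,ds=\int\mu(dv)\,\big|\{s\in[0,s_e]:v-s\in E\}\big|=0 .$$
So $\mu(s+E)=0$ for some $s\in[0,s_e]$, whence $\mu(E)=0$. This is absolute continuity.

Consequently, for each $s\in[0,s_e]$, $w(t+s)\ge\alpha w(t)$ for a.e. $t>s_e$. So $K=\{t>s_e:w(t)>0\}$ satisfies $K+s\subset K$ up to null sets for $0\le s\le s_e$. As $\kappa$ is strictly increasing and absolutely continuous on $[s_e,\infty)$, $K$ has positive measure in every subinterval of $(s_e,\infty)$. Suppose $Z=(s_e,\infty)\setminus K$ had positive measure. Let $z\in Z$ be a density point of $Z$ and let $z'\in(z-s_e,z)\cap(s_e,z)$ be a density point of $K$. Then $K+(z-z')$ has density $1$ at $z$ and is contained in $K$ up to a null set. So $K$ has density $1$ at $z$, a contradiction.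

**Step B4: $\psi$ is affine on $[s_e,\infty)$.** *This turns $B(s,t)$ into a translation.*

For a.e. $t>s_e$, $\kappa'(t)=w(t)\in(0,\infty)$ and a finite $\psi'(t)$ exists. Fix such a $t$. As $s\to0+$, $B=B(s,t)\to t$. Rewriting (17) as $\kappa(t+s)-\kappa(t)=\beta(\kappa(B)-\kappa(t))$ gives $(B-t)/s\to1/\beta$. So
$$\frac{\psi(s)}s=\frac{\psi(B)-\psi(t)}s\to\frac{\psi'(t)}\beta .$$
The left side does not involve $t$. So $\rho=\lim_{s\to0+}\psi(s)/s<\infty$ exists, and $\psi'=\beta\rho$ a.e. on $(s_e,\infty)$. Since $B\ge s+t$, we have $\psi(t+s)-\psi(t)\le\psi(B)-\psi(t)=\psi(s)\le(\rho+1)s$ for small $s$ and all $t\ge s_e$. So $\psi$ is Lipschitz on $[s_e,\infty)$, and $\psi(t)=\psi(s_e)+\beta\rho(t-s_e)$, with $\rho>0$ by strict monotonicity.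

Rescale $h$ so that $\beta\rho=1$. Then $\psi(s)/s\to1/\beta$ as $s\to0+$, and $B(s,t)=t+\psi(s)$ for $s\le s_e\le t$. So (17) becomes
$$\kappa(t+s)-\kappa(t)=\beta\,\big[\kappa(t+\psi(s))-\kappa(t)\big],\qquad0\le s\le s_e\le t.\tag{18}$$

**Step B5: $1-\kappa(t)=Ce^{-rt}$ for $t\ge s_e$, with $C,r>0$.** *We expand (18) to second order; since $\kappa$ need not be twice differentiable, we first mollify in $t$, which (18) allows because it is linear in $\kappa$ and translation invariant in $t$.*

Let $\zeta_\varepsilon\ge0$ be smooth, supported in $(0,\varepsilon)$, with integral $1$, and $\kappa_\varepsilon(t)=\int\kappa(t+u)\zeta_\varepsilon(u)\,du$. Then $\kappa_\varepsilon$ is smooth on $(s_e,\infty)$, $\kappa_\varepsilon'(t)=\int w(t+u)\zeta_\varepsilon(u)\,du>0$, and $\kappa_\varepsilon$ satisfies (18). Fix $t>s_e$ and $\varepsilon$. Taylor expansion as $s\to0+$, with $\psi(s)=O(s)$, gives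
$$\kappa_\varepsilon'(t)\,(s-\beta\psi(s))=\tfrac12\kappa_\varepsilon''(t)\,(\beta\psi(s)^2-s^2)+o(s^2),\qquad\frac{\beta\psi(s)^2-s^2}{s^2}\to\frac1\beta-1=\frac\alpha\beta .$$
So $\lim_{s\to0+}(s-\beta\psi(s))/s^2$ exists and equals $\frac\alpha{2\beta}\,\kappa_\varepsilon''(t)/\kappa_\varepsilon'(t)$. The limit involves neither $t$ nor $\varepsilon$, so $\kappa_\varepsilon''=-r\kappa_\varepsilon'$ on $(s_e,\infty)$ with a constant $r$ independent of $\varepsilon$. Thus $\kappa_\varepsilon'$ is a positive multiple of $e^{-rt}$. As $\kappa_\varepsilon$ is bounded, $r>0$. As $\kappa_\varepsilon\to1$ at infinity, $1-\kappa_\varepsilon(t)=C_\varepsilon e^{-rt}$. Let $\varepsilon\to0$: $\kappa_\varepsilon\to\kappa$ pointwise, so $C_\varepsilon$ converges to some $C$, and $1-\kappa(t)=Ce^{-rt}$ for $t>s_e$, and for $t=s_e$ by continuity. Since $\kappa<1$ on $[0,\infty)$, $C>0$.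

**Step B6: the contradiction.** *Everything on $[s_e,\infty)$ is now explicit, so we can test one diagonal value, as in the hand computations.*

Put $q(s)=e^{-rs}$, $c(s)=e^{-r\psi(s)}$, $q_e=q(s_e)$, $c_e=c(s_e)$. Inserting the exponential in (18) gives $1-q(s)=\beta(1-c(s))$, that is,
$$q(s)=\alpha+\beta c(s),\qquad0\le s\le s_e.\tag{19}$$
Let $s=\frac34s_e$, $x=k(s)>e$, $q=q(s)$, $c=c(s)$; then $c\neq c_e$. Since $2s>s_e$,
$$F(x,x)=1-\kappa(2s)=Cq^2<1-\kappa(s_e)=Cq_e=e .$$
As $T_1(x,x)\ge T_1(e,e)=e$, we must have $T_2(x,x)<e$. So $B:=B(s,s)>s_e$, and by Step B4 $2\psi(s)=\psi(B)=\psi(s_e)+B-s_e$. Hence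
$$T_2(x,x)=k(B)=Ce^{-rB}=C\,\frac{c^2q_e}{c_e} .$$
Now $\alpha T_1=F-\beta T_2$, $e=Cq_e$, and by (19) $q=\alpha+\beta c$, $q_e=\alpha+\beta c_e$. So
$$\frac{\alpha\,(T_1(x,x)-e)}C=q^2-\beta c^2\frac{q_e}{c_e}-\alpha q_e .$$
Here $q^2=\alpha^2+2\alpha\beta c+\beta^2c^2$, $\ \beta c^2q_e/c_e=\alpha\beta c^2/c_e+\beta^2c^2$, and $\alpha q_e=\alpha^2+\alpha\beta c_e$. Therefore
$$\frac{\alpha\,(T_1(x,x)-e)}C=\alpha\beta\Big(2c-\frac{c^2}{c_e}-c_e\Big)=-\frac{\alpha\beta}{c_e}(c-c_e)^2<0 .$$
This contradicts $T_1(x,x)\ge e$. Parts A and B together prove the Theorem. $\blacksquare$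

## Discontinuous summands and affine combinations

**Proof of Corollary 1.** *We show that continuity of $F$ forces continuity of the summands.* Let $F=\alpha T_1+\beta T_2$ with $F$ a continuous t-norm, $T_1,T_2$ t-norms, $\alpha\in(0,1)$, $\beta=1-\alpha$. For fixed $y$ the one-sided jumps of the nondecreasing functions $T_i(\cdot,y)$ are $\ge0$. Their combination with the positive weights $\alpha,\beta$ is the corresponding jump of $F(\cdot,y)$, which is $0$. So each $T_i$ is continuous in each variable.

Joint continuity follows from monotonicity. Given $(x_0,y_0)$ and $\varepsilon>0$, choose $x_-\le x_0\le x_+$ with $|T_i(x_\pm,y_0)-T_i(x_0,y_0)|<\varepsilon$, and then $y_-\le y_0\le y_+$ with $|T_i(x_\pm,y_\pm)-T_i(x_\pm,y_0)|<\varepsilon$ (equal signs), all inequalities between points being strict except at the ends of $[0,1]$. On the neighbourhood $[x_-,x_+]\times[y_-,y_+]$ of $(x_0,y_0)$ in $[0,1]^2$, $T_i$ lies between $T_i(x_-,y_-)$ and $T_i(x_+,y_+)$, so it differs from $T_i(x_0,y_0)$ by less than $2\varepsilon$.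 Now the Theorem gives $T_1=T_2$. $\square$

In the discontinuous example with $G_1$ and $G_0$, the mixture $G_\theta$ with $\theta\in(0,1)$ is indeed discontinuous, as Corollary 1 requires.

**Proof of Corollary 2.** *For $\lambda\notin[0,1]$ we solve for the t-norm that becomes the convex combination.* For $\lambda\in(0,1)$ this is the Theorem. Let $\lambda>1$ and suppose $F=\lambda T_1+(1-\lambda)T_2$ is a t-norm. It is continuous, and $F\neq T_2$ because $F-T_2=\lambda(T_1-T_2)$. Then
$$T_1=\frac1\lambda F+\Big(1-\frac1\lambda\Big)T_2$$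
is a non-trivial convex combination of the two distinct continuous t-norms $F$ and $T_2$, and it is a t-norm, contradicting the Theorem. For $\lambda<0$ exchange $T_1$ and $T_2$, which replaces $\lambda$ by $1-\lambda>1$. $\square$
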